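# A $K_4$-free $\mathcal R_{\min}(K_3,K_3)$-saturated graph

## Two theorems on saturation for $(K_3,K_3)$

All graphs are finite and simple. Write $F\to(K_3,K_3)$ if every red/blue colouring of the edges of $F$ contains a red $K_3$ or a blue $K_3$. A graph $F$ is *Ramsey-minimal* for $(K_3,K_3)$ if $F\to(K_3,K_3)$ and no proper subgraph $F'$ of $F$ satisfies $F'\to(K_3,K_3)$; the family of these graphs is $\mathcal R_{\min}(K_3,K_3)$. A graph $G$ is $\mathcal F$-*saturated* if it contains no member of $\mathcal F$, but for every non-edge $e$ of $G$ the graph $G+e$ contains a member of $\mathcal F$.

**Theorem 1.** Let $P$ be a finite $K_4$-free graph with $P\not\to(K_3,K_3)$. There is a finite $K_4$-free $\mathcal R_{\min}(K_3,K_3)$-saturated graph $G$ on at least $4$ vertices containing $P$ as an induced subgraph.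

**Theorem 2.**
(a) A graph $P$ is an induced subgraph of some $K_4$-free $\mathcal R_{\min}(K_3,K_3)$-saturated graph on at least $4$ vertices if and only if $P$ is $K_4$-free and $P\not\to(K_3,K_3)$.
(b) For each such $P$ there are $N,d$ such that for every $n\ge N$ there is a $K_4$-free $\mathcal R_{\min}(K_3,K_3)$-saturated graph on exactly $n$ vertices, with at most $dn$ edges, containing $P$ as an induced subgraph.
(c) The clique numbers of $\mathcal R_{\min}(K_3,K_3)$-saturated graphs on at least $4$ vertices are exactly $3,4,5$. In particular every such graph contains a $K_3$, and "$K_3$" cannot be improved to "$K_4$".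

The question behind these theorems comes from "Minimum Saturated Graphs & Ramsey Graphs" (http://community.middlebury.edu/~jschmitt/talks/IPAMtalkDec09.pdf): prove or disprove that every $\mathcal R_{\min}(K_3,K_3)$-saturated graph contains a $K_4$. The graphs $K_1,K_2,K_3$ are saturated for the empty reason that they have no non-edges, so one considers only graphs on at least $4$ vertices. Theorem 1 with $P=K_1$ says that the statement is false.

In plain words, we need a graph that can be 2-edge-coloured without a monochromatic triangle, that stops being so colourable as soon as any single missing edge is added, and that nevertheless contains no $K_4$.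

## Arrowing, saturation, and complete five-partite graphs

Call an edge-colouring with colours $r$ (red) and $b$ (blue) *good* if it has no monochromatic triangle, and call a graph *good* if it has a good colouring, that is, if it does not arrow $(K_3,K_3)$. We write $\bar c$ for the colour other than $c$; to *swap* a colouring is to exchange $r$ and $b$ on all edges. Swapping preserves goodness.

A graph arrows if and only if it contains a Ramsey-minimal graph: if $F$ arrows, delete edges and vertices while the graph still arrows, and the process ends at a Ramsey-minimal subgraph; the converse is clear. So, for $\mathcal R_{\min}(K_3,K_3)$, a graph $G$ is saturated exactly when $G$ is good but $G+e$ is not good for every non-edge $e$. From now on "saturated" means this.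

The basic example is $K_6$. It arrows: a vertex has five edges, three of one colour, say red to $a,a',a''$; either one of the edges among $a,a',a''$ is red and closes a red triangle, or $aa'a''$ is blue. On the other hand $K_5$ is good: on vertices $0,\dots,4$ colour $ij$ red if $i-j\equiv\pm1 \pmod 5$ and blue if $i-j\equiv\pm2$; each colour class is a 5-cycle. Also $K_6$ minus an edge $uv$ is good: colour the $K_5$ on all vertices but $v$ as above and give $v$ the same colours as $u$. A triangle through $v$ avoids $u$, so it is coloured like a triangle of the $K_5$. Hence $K_6$ is Ramsey-minimal.

This settles the small cases. On $4$ or $5$ vertices every graph is good, so the only saturated graphs are $K_4$ and $K_5$. On $6$ vertices every non-complete graph lies in the good graph $K_6$ minus an edge, so $G+e$ can only fail to be good if it is $K_6$; the only saturated graph is $K_6$ minus an edge. More generally, any complete 5-partite graph with nonempty parts is saturated: colour each edge by the colour of the corresponding pair of parts in the coloured $K_5$ (a triangle meets three different parts), while an added edge inside a part creates a $K_6$. All these graphs contain a $K_4$.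

They owe their saturation to $K_6$. A $K_4$-free example cannot: if $G$ is $K_4$-free then $G+e$ is $K_5$-free, because a $K_5$ minus any one edge still contains a $K_4$. So every $G+e$ must arrow without containing a $K_5$.

## Blocked non-edges, and where the direct constructions stop

**Definition.** Let $\chi$ be a good colouring of $G$. A non-edge $uv$ is *blocked in colour $c$* if some vertex $a$ satisfies $\chi(ua)=\chi(va)=c$. It is *blocked* in $\chi$ if it is blocked in both colours.

For example, in the colouring of $K_6$ minus $uv$ described above, $uv$ is blocked: $u$ and $v$ have the same red neighbours and the same blue neighbours, two of each.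

**Lemma 1.** A good graph $G$ is saturated if and only if every non-edge of $G$ is blocked in every good colouring of $G$.

*Proof.* Suppose every non-edge is blocked in every good colouring, and $G+uv$ had a good colouring. Its restriction to $G$ is good, so $uv$ is blocked in it; whatever colour $uv$ has, it lies in a monochromatic triangle, a contradiction. Conversely, if $uv$ is not blocked in colour $c$ in some good colouring, give $uv$ the colour $c$; this is a good colouring of $G+uv$. $\square$

The first thing one tries is greedy completion: start with a good $K_4$-free graph and add edges while the graph stays good. The result is saturated, but a $K_4$ may appear; on four vertices one always ends at $K_4$. If one refuses edges that create a $K_4$, one may get stuck: on four vertices this ends at $K_4$ minus an edge, whose missing edge can be added without losing goodness. Containing a $K_4$ is no obstacle to being good, so refusing it gives no blocking.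

The second attempt is to install the blocking by hand. To block $uv$ in colour $c$, add a new vertex $w$ adjacent to $u$ and $v$ and arrange by some gadget that both edges are forced to have colour $c$. This handles $uv$. But $w$ is non-adjacent to most old vertices and to the other new vertices, and if the gadget has vertices of its own, so are they. Each of these new non-edges needs blocking; adding further vertices for them produces further non-edges, and the process does not close.

The proof closes it up as follows. There will be a large graph $\Gamma$ in which all gadgets live, and two independent sets $T,W$ of extra vertices, with the following division of labour. (The word "forced" means: forced in every good colouring, up to one global swap.)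

* Edges from $T\cup W$ to $\Gamma$ have forced colours, because each such vertex is joined to whole coloured sets that leave it no choice.
* Any $t\in T$ and $w\in W$ have a common neighbour in $\Gamma$ joined to both in the same forced colour. If this happens in both colours, leave $tw$ a non-edge: it is blocked. If it happens only in colour $\bar c$, make $tw$ an edge: its colour is then forced to be $c$.
* Pairs inside $T$, and pairs inside $W$, are blocked by standard vertices of $\Gamma$; non-edges of $\Gamma$ are blocked by vertices of $W$.
* A non-edge $tv$ with $v\in\Gamma$ is blocked in colour $c$ by a vertex $w\in W$ for which $wv$ has forced colour $c$ and $tw$ is an edge of forced colour $c$. A non-edge $wv$ is blocked in the same way by vertices of $T$.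

No vertices beyond $\Gamma,T,W$ are needed. The work is to build forced colourings without a $K_4$, and then to keep the sets of common neighbours under exact control.

## Valid labellings and the bowtie

**Definition.** Let $Q$ be a graph with edge-colouring $\chi$. A labelling $\varphi:V(Q)\to\{r,b\}$ is *valid* if no edge $aa'$ has $\chi(aa')=\varphi(a)=\varphi(a')$.

For a single red edge, the valid labellings are all except $(r,r)$. Labellings record the colours at an additional vertex:

**Lemma 2.** Let $z$ be a vertex adjacent to all of $U$. If $\chi$ is a good colouring, then $a\mapsto\chi(za)$ is a valid labelling of the graph induced by $U$. Conversely, a good colouring of a graph extends to a new vertex $z$ joined exactly to $U$, without a monochromatic triangle, if and only if the graph induced by $U$ has a valid labelling.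

*Proof.* The triangles through $z$ with two vertices in $U$ are the $zaa'$ with $aa'$ an edge inside $U$, and $zaa'$ is monochromatic exactly when $\chi(aa')=\chi(za)=\chi(za')$. In the second statement these are all the triangles through $z$. $\square$

We need a small triangle-free coloured graph with no valid labelling. One 5-cycle can forbid one label at one vertex:

**Lemma 3.** Let $y_0y_1y_2y_3y_4$ be a 5-cycle with edges $e_i=y_{i-1}y_i$ for $1\le i\le4$ and $e_5=y_4y_0$, and let $d$ be a colour. There is no valid labelling with $\varphi(y_0)=d$ if and only if $(e_1,\dots,e_5)$ has colours $(d,\bar d,d,\bar d,d)$.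

*Proof.* If the colours are as stated, $\varphi(y_0)=d$ forces in turn $y_1=\bar d$, $y_2=d$, $y_3=\bar d$, $y_4=d$, and then $e_5$, of colour $d$, has both ends labelled $d$.

Otherwise let $j$ be the first index at which the pattern fails. Set $\varphi(y_0)=d$, label $y_1,\dots,y_{j-1}$ alternately $\bar d,d,\bar d,\dots$, and label $y_4,y_3,\dots,y_j$, in this order, alternately $\bar d,d,\bar d,\dots$. (For $j=1$ or $j=5$ one of the two lists is empty.) Every edge except $e_j$ has differently labelled ends. The label of $y_{j-1}$ is $d$ for odd $j$ and $\bar d$ for even $j$, which is the pattern colour of $e_j$. Since $e_j$ does not have this colour, it is not violated. $\square$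

The *bowtie* $B$ consists of two 5-cycles $C_1=xy_1y_2y_3y_4$ and $C_2=xy_1'y_2'y_3'y_4'$ sharing only $x$. It has 10 edges and is triangle-free. In its colouring $c_B$ the edges of $C_1$ in cyclic order from $x$ are $b,r,b,r,b$ and those of $C_2$ are $r,b,r,b,r$.

**Lemma 4.** A colouring of $B$ has no valid labelling if and only if it is $c_B$ or its swap.

*Proof.* A valid labelling of $B$ consists of valid labellings of both cycles agreeing at $x$. By Lemma 3 each cycle excludes at most one label at $x$: it excludes $b$ iff it is coloured $brbrb$, and $r$ iff it is coloured $rbrbr$. So there is no valid labelling iff one cycle is coloured $brbrb$ and the other $rbrbr$. $\square$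

## A good $K_4$-free graph that forces the colouring of a bowtie

We use a classical theorem. For a finite relational language $L$, a finite $L$-structure is *irreducible* if any two distinct vertices lie in a common tuple of some relation. (A coloured triangle is irreducible, a coloured bowtie is not.)

**Theorem (Nešetřil–Rödl;** Partitions of finite relational and set systems, JCTA 22 (1977) 289–312; Ramsey classes of set systems, JCTA 34 (1983) 183–201**).** Let $L$ be a finite relational language and $\mathcal F$ a finite set of finite irreducible $L$-structures. Let $\mathcal K$ be the class of finite linearly ordered $L$-structures whose $L$-reduct has no induced substructure isomorphic to a member of $\mathcal F$. Then for all $A,H\in\mathcal K$ there is $C\in\mathcal K$ such that every 2-colouring of the copies of $A$ in $C$ admits a copy of $H$ in $C$ all of whose copies of $A$ get the same colour.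

**Lemma 5.** There is a good $K_4$-free graph $D$ containing an induced bowtie such that every good colouring of $D$ restricted to this bowtie is $c_B$ or its swap.

*Proof.* **Step 1: a Ramsey host.** The purpose is a coloured graph such that every other colouring of it respects the given colour classes somewhere. Let $\mathcal K$ be the class of ordered graphs whose edges are coloured red and blue (two binary relations) with no red triangle, no blue triangle, and no $K_4$ in the union of the two colours. This class is given by finitely many forbidden irreducible structures: one vertex with a loop; two loopless vertices whose related pairs are not exactly one symmetric pair in exactly one relation (asymmetric or doubly coloured pairs); the two monochromatic triangles; and all coloured $K_4$'s. Let $H\in\mathcal K$ be the disjoint union of $(B,c_B)$ and a triangle with colours $r,r,b$, ordered arbitrarily. Apply the theorem to $H$ with $A$ a red edge to get $C'$, then to $C'$ with $A$ a blue edge to get $C$. Let $\chi$ be any 2-colouring of $E(C)$. There is a copy of $C'$ in $C$ on whose blue edges $\chi$ is constant, and inside it a copy of $H$ on whose red edges $\chi$ is constant. So there is a copy of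 $H$ on whose red edges $\chi$ is constant and on whose blue edges $\chi$ is constant.

**Step 2: destroying goodness by extra vertices.** Let $\mathcal U$ be the set of all $U\subseteq V(C)$ that induce in $C$ a coloured copy of $(B,c_B)$. For $\mathcal U'\subseteq\mathcal U$ let $C(\mathcal U')$ be the uncoloured graph obtained from $C$ by adding pairwise non-adjacent new vertices $z_U$ for $U\in\mathcal U'$, with $z_U$ joined to exactly $U$. It is $K_4$-free: $C$ is, and a $K_4$ with a new vertex would contain exactly one, $z_U$, and a triangle inside $U$, but $U$ induces a bowtie.

The graph $C(\mathcal U)$ is not good. Suppose $\chi$ is a good colouring, and take a copy of $H$ as in Step 1. If the two constants were equal, the $rrb$-triangle of $H$ would be monochromatic in $\chi$; so they differ, and $\chi$ is $c_B$ or its swap on the bowtie $U$ of this copy. By Lemma 4 there is no valid labelling of $U$, contradicting Lemma 2 for $z_U$. On the other hand $C(\emptyset)=C$ is good, by its own colouring.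

**Step 3: stepping back by one vertex.** We turn "not good" into "forced". Choose $\mathcal U'\subseteq\mathcal U$ minimal with $C(\mathcal U')$ not good. It is nonempty; pick $U_0\in\mathcal U'$ and let $D=C(\mathcal U'\setminus\{U_0\})$. Then $D$ is good and $K_4$-free, and $U_0$ induces a bowtie in $D$. If in some good colouring of $D$ this bowtie had a valid labelling, Lemma 2 would extend the colouring to $z_{U_0}$ and make $C(\mathcal U')$ good. So in every good colouring the bowtie has no valid labelling, and Lemma 4 gives the claim. $\square$

## Senders and rigid colourings

A *sender* carries the colour of one edge to another. In $D$, with the vertex names of its bowtie, let $e=y_2y_3$. Let $S^+$ be $D$ with $e$ and $f=y_1'y_2'$ marked, and $S^-$ be $D$ with $e$ and $f=y_2'y_3'$ marked. In $c_B$ the edge $y_2y_3$ is the third edge of $C_1$, so blue; $y_1'y_2'$ is the second edge of $C_2$, so blue; $y_2'y_3'$ is the third, so red. Hence in every good colouring $e,f$ have equal colours in $S^+$ and different colours in $S^-$. As the bowtie is induced and $e,f$ lie on different cycles and avoid $x$, they are disjoint with no edge between them.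

**Lemma 6.** Let $X$ be a $K_4$-free graph with a good colouring $c_X$. There is a good $K_4$-free graph $\hat X$ containing $X$ as an induced subgraph such that $c_X$ extends to a good colouring of $\hat X$, and every good colouring of $\hat X$ restricted to $X$ is $c_X$ or its swap.

*Proof.* **Step 1: the construction.** Every edge of $X$ is compared with one reference edge. Add to $X$ a disjoint new edge $e_0$. For each edge $e_i$ of $X$ take a new copy $S_i$ of $S^+$ if $c_X(e_i)=r$, and of $S^-$ if $c_X(e_i)=b$. Identify its $e$ with $e_0$ and its $f$ with $e_i$, the remaining (*interior*) vertices of different copies being disjoint.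

**Step 2: no unwanted triangles.** Neither $S_i$ nor $X\sqcup e_0$ has an edge between $e_0$ and $e_i$. So $\hat X[V(X)\cup V(e_0)]=X\sqcup e_0$ and $\hat X[V(S_i)]=S_i$; in particular $X$ is induced. An interior vertex of $S_i$ has all its neighbours in $V(S_i)$. Hence a triangle or $K_4$ with an interior vertex of $S_i$ lies in $S_i$, and one without interior vertices lies in $X\sqcup e_0$, so in $X$. Therefore $\hat X$ is $K_4$-free, and a colouring is good as soon as it is good on $X$ and on each $S_i$.

**Step 3: colourings.** Colour $X$ by $c_X$, $e_0$ red, and each $S_i$ by a good colouring with $e$ red (swap if necessary). Then $f$ gets red in $S^+$ and blue in $S^-$, which is $c_X(e_i)$. So this is consistent, and by Step 2 it is good. Conversely, in any good colouring $\chi$ we have $\chi(e_i)=\chi(e_0)$ iff $c_X(e_i)=r$. So $\chi|_X$ is $c_X$ if $\chi(e_0)=r$, and its swap otherwise. $\square$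

## A seven-vertex graph with one valid labelling, and the block $Y$

A vertex of $T\cup W$ should have no freedom on the sets it is joined to. So we want a triangle-free coloured graph with exactly one valid labelling. Start with a 5-cycle $xa_1a_2a_3a_4$ coloured $b,r,b,r,b$ from $x$; by Lemma 3 it forces $x\mapsto r$. This leaves freedom elsewhere: both $x,a_2,a_3\mapsto r$, $a_1,a_4\mapsto b$ and $x,a_3\mapsto r$, $a_1,a_2,a_4\mapsto b$ are valid (in the second, the only edge with equal labels is $a_1a_2$, labelled $b,b$ and coloured red). Two extra paths remove it.

Let $\Lambda$ be the graph on $x,a_1,a_2,a_3,a_4,p,q$ with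
$$\text{blue edges } xa_1,\ a_2a_3,\ a_4x,\ pa_2,\ qa_3,\qquad \text{red edges } a_1a_2,\ a_3a_4,\ xp,\ xq .$$
The neighbourhoods are $N(x)=\{a_1,a_4,p,q\}$, $N(a_1)=\{x,a_2\}$, $N(a_2)=\{a_1,a_3,p\}$, $N(a_3)=\{a_2,a_4,q\}$, $N(a_4)=\{a_3,x\}$, $N(p)=\{x,a_2\}$, $N(q)=\{x,a_3\}$. None of them contains an edge, so $\Lambda$ is triangle-free. We call $x$ its *apex*.

**Lemma 7.** $\Lambda$ has exactly one valid labelling $\lambda$: $x,a_2,a_3\mapsto r$ and $a_1,a_4,p,q\mapsto b$.

*Proof.* By Lemma 3, $x=r$. The red edges $xp,xq$ give $p=q=b$; the blue edges $pa_2,qa_3$ give $a_2=a_3=r$; the red edges $a_1a_2,a_3a_4$ give $a_1=a_4=b$. Conversely $\lambda$ is valid: the only edge with equally labelled ends is $a_2a_3$, with labels $r,r$, and it is blue. $\square$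

Let $\Lambda^r=\Lambda$, and let $\Lambda^b$ be its colour-swap, whose unique valid labelling is $\bar\lambda$, the swap of $\lambda$. So the unique valid labelling of $\Lambda^c$ gives the apex the label $c$. If the colouring of $\Lambda^c$ is swapped, its unique valid labelling is swapped as well.

Let $X$ be the coloured graph consisting of four copies $\Lambda_T^r,\Lambda_W^r$ of $\Lambda^r$ and $\Lambda_T^b,\Lambda_W^b$ of $\Lambda^b$, sharing exactly the apex $x$, with no further edges. It is triangle-free, so its colouring $c_X$ is good. Let $\hat X$ be given by Lemma 6. Let $Y$ be the disjoint union of three copies $Y_1,Y_2,Y_3$ of $\hat X$, with apexes $x_1,x_2,x_3$, and of the given graph $P$. Then $Y$ is $K_4$-free. Fix a good colouring of $Y$ that is $c_X$ on each of the three copies of $X$; it exists by Lemma 6 and because $P$ is good. Put $n=|V(Y)|$.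

The four copies serve two attachments ($T$ or $W$) and two colours at the apex. The reason for having three copies of $\hat X$ appears in the last case of the proof.

## Gluing copies of $Y$ along a bipartite graph of girth at least 14

If we used only one copy of $Y$, only $x_1,x_2,x_3$ would be apexes. We need every vertex of $\Gamma$ to be an apex, in three different copies of $Y$, with copies that hardly meet. Two textbook theorems supply the pattern. *Erdős–Sachs* (1963): for all $n\ge2$, $g\ge3$ there is an $n$-regular graph of girth at least $g$. *König*: an $n$-regular bipartite graph decomposes into $n$ perfect matchings.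

**Step 1: the pattern graph.** We want an $n$-regular bipartite graph $\Theta$ with parts $V,H$ and girth at least $14$. Take an $n$-regular graph $Q$ of girth at least $14$ and its bipartite double cover: each vertex $a$ of $Q$ gives $a^V\in V$ and $a^H\in H$, and $a^V$ is adjacent to $a'^H$ iff $aa'\in E(Q)$. (The double cover of a triangle is a 6-cycle.) This is $n$-regular. A cycle of length $\ell$ in it projects to a closed walk of length $\ell$ in $Q$. Vertices two steps apart on the cycle are distinct and on the same side, so the walk never goes back along the edge it just used, cyclically. If its edges formed a tree, the walk would have to turn back at a leaf; so its edges contain a cycle of $Q$, and $\ell\ge14$.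

**Step 2: roles.** Decompose $E(\Theta)$ into perfect matchings $M_y$, $y\in V(Y)$. For $h\in H$, let $v(h,y)\in V$ be the partner of $h$ in $M_y$; we say that $v(h,y)$ plays role $y$ at $h$. For fixed $h$ this is a bijection $V(Y)\to N_\Theta(h)$. A vertex $v\in V$ plays each role at exactly one $h$.

**Step 3: the graph.** Let $\Gamma_0$ be the graph on $V$ with edges $v(h,y)v(h,y')$ for all $h\in H$ and $yy'\in E(Y)$. As a toy version, replace $Y$ by a single edge $yy'$, so $n=2$, and let $\Theta$ be a 14-cycle. Then each $h$ joins its two neighbours, and $\Gamma_0$ is a 7-cycle; each of its vertices plays role $y$ at one of its two edges and role $y'$ at the other.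

**Lemma 8.** Two vertices of $V$ have at most one common neighbour in $H$, and two vertices of $H$ at most one in $V$. Each $N_\Theta(h)$ induces a copy of $Y$ in $\Gamma_0$. Each edge of $\Gamma_0$ lies in exactly one $N_\Theta(h)$, and each triangle and each $K_4$ lies in one $N_\Theta(h)$. So $\Gamma_0$ is $K_4$-free, and colouring every copy of $Y$ by the fixed colouring gives a good colouring of $\Gamma_0$, called canonical.

*Proof.* The first sentence holds as $\Theta$ has no 4-cycle. So an edge $aa'$ lies in exactly one $N_\Theta(h)$, that of the $h$ it came from; hence the edges inside $N_\Theta(h)$ are exactly those coming from $h$, and $N_\Theta(h)$ induces a copy of $Y$. For a triangle $aa'a''$ let $h_1,h_2,h_3$ be the vertices from which $aa'$, $a'a''$, $a''a$ come. If they are distinct, $a\,h_1\,a'\,h_2\,a''\,h_3$ is a 6-cycle of $\Theta$, which is impossible. If two of them are equal, that vertex is adjacent to all of $a,a',a''$, and the triangle lies in its neighbourhood. Two triangles of a $K_4$ share an edge, so they lie in the same $N_\Theta(h)$. The rest follows because $Y$ is $K_4$-free and its fixed colouring is good. $\square$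

**Step 4: the sets $L_Z^c(v,k)$.** For $v\in V$ and $k\in\{1,2,3\}$ let $h^k(v)$ be the vertex of $H$ at which $v$ plays role $x_k$. The vertices $h^1(v),h^2(v),h^3(v)$ are distinct. For $Z\in\{T,W\}$ and $c\in\{r,b\}$ let $L_Z^c(v,k)\subseteq N_\Theta(h^k(v))$ be the image of $\Lambda_Z^c$ of $Y_k$. It contains $v$ as apex, it induces $\Lambda^c$ (canonically coloured), and
$$L_T^c(v,k)\cap L_W^{c'}(v,k)=\{v\}\quad\text{for all } c,c'. \tag{1}$$

The next lemma says how these sets meet.

**Lemma 9.**
(i) If $v\notin L:=L_Z^d(z,m)$, then for any fixed $Z',c$ at most one $k\in\{1,2,3\}$ satisfies $L_{Z'}^c(v,k)\cap L\ne\emptyset$.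
(ii) If $u\ne v$ are non-adjacent in $\Gamma_0$, there are $k,l$ such that for each $c$ the sets $L_W^c(u,k)$ and $L_W^c(v,l)$ are disjoint with no edges between them.
(iii) No two adjacent vertices $a,a'$ lie both in a set $L_T^c(z,m)$ and in a set $L_W^{c'}(z',m')$.

*Proof.* (i) Let $g=h^m(z)$, so $L\subseteq N_\Theta(g)$. Suppose first $v\in N_\Theta(g)$. For each $k$ with $h^k(v)\ne g$, Lemma 8 gives $N_\Theta(h^k(v))\cap N_\Theta(g)=\{v\}$; as $v\notin L$, the sets are disjoint. At most one $k$ has $h^k(v)=g$. Now suppose $v\notin N_\Theta(g)$, and let two values $k\ne k'$ be bad. There are $a\in N_\Theta(h^k(v))\cap N_\Theta(g)$ and $a'\in N_\Theta(h^{k'}(v))\cap N_\Theta(g)$. Both differ from $v$, and $g\ne h^k(v),h^{k'}(v)$, since $v\notin N_\Theta(g)$. If $a=a'$, then $v,h^k(v),a,h^{k'}(v)$ is a 4-cycle of $\Theta$; if $a\ne a'$, then $v,h^k(v),a,g,a',h^{k'}(v)$ is a 6-cycle. Both are impossible.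

(ii) If $\operatorname{dist}_\Theta(u,v)\le6$, there is exactly one $u$–$v$ path $\pi$ of length at most $6$, since two would give a cycle of length at most $12$. It contains exactly one neighbour of $u$ and exactly one of $v$, since a second one would give a cycle of length at most $6$. So we can choose $k,l$ with $h^k(u),h^l(v)\notin\pi$. If the distance exceeds $6$, take $k=l=1$.

Suppose now $a\in N_\Theta(h^k(u))$ and $a'\in N_\Theta(h^l(v))$ satisfy $a=a'$, or $aa'\in E(\Gamma_0)$ with the edge lying in $N_\Theta(h)$. Then
$$u,\ h^k(u),\ a,\ (h,\ a',)\ h^l(v),\ v$$
is a walk in $\Theta$ of length $4$ or $6$. So the distance is at most $6$ and $\pi$ exists. The union of the walk and $\pi$ is connected with at most $12$ edges, so it is a tree, and $\pi$ is the $u$–$v$ path in it. The first edge $uh^k(u)$ of the walk is not on $\pi$; removing it from the tree leaves $v$ on the side of $u$, so the walk must return to $u$ through this edge. Thus $u$ occurs again among the vertices of the walk in $V$, and as $u\ne v$ we get $u\in\{a,a'\}$. By symmetry $v\in\{a,a'\}$. Hence $a\ne a'$ and $\{a,a'\}=\{u,v\}$. If $a=v$, then $v\in N_\Theta(h^k(u))$, so $\pi$ is the path $u,h^k(u),v$ and contains $h^k(u)$, a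 contradiction. So $a=u$, $a'=v$, and $uv=aa'$ is an edge, a contradiction. We have shown that even $N_\Theta(h^k(u))$ and $N_\Theta(h^l(v))$ are disjoint with no edges between them.

(iii) Both $N_\Theta(h^m(z))$ and $N_\Theta(h^{m'}(z'))$ contain the two vertices $a,a'$, so $h^m(z)=h^{m'}(z')=:h$ by Lemma 8. The role of $a$ at $h$ lies in $Y_m$ and in $Y_{m'}$, so $m=m'$, and $z=z'=v(h,x_m)$. But by (1) the two sets then share only one vertex. $\square$

**Step 5: seven blocks of eight sheets.** Let $I=\{1,1',2,2',11,12,21,22\}$, a set of eight symbols. Let $\Gamma$ be the disjoint union of copies $\Gamma_{j,m}$ of $\Gamma_0$ for $j\in\{1,\dots,7\}$, $m\in I$. We call these copies *sheets* (a sheet need not be connected; what matters is that no edge joins different sheets). *Block* $j$ is $\bigcup_{m}\Gamma_{j,m}$, and $j(v)$ denotes the block of $v$. Fix a vertex $\kappa_{j,m}$ in each sheet. We use $h^k(v)$ and $L_Z^c(v,k)$ in each sheet, and the canonical colouring on all of $\Gamma$.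

## The sets $T$ and $W$

Put
$$c_{11}=c_{22}=r,\qquad c_{12}=c_{21}=b. \tag{2}$$
For each $i$ both colours occur among $c_{i1},c_{i2}$, and for each $s$ both occur among $c_{1s},c_{2s}$.

**Step 1: standard attachments.** We want any $t$ and any $w$ to share one vertex with the same colour on both sides, where that colour can be selected by choosing the type of either partner. For $i,s\in\{1,2\}$ and a block $j$ define
$$\mathrm{St}^T_i(j)=L_T^r(\kappa_{j,1},1)\cup L_T^b(\kappa_{j,1'},1)\cup L_T^{c_{i1}}(\kappa_{j,i1},1)\cup L_T^{c_{i2}}(\kappa_{j,i2},1),$$
$$\mathrm{St}^W_s(j)=L_W^r(\kappa_{j,2},1)\cup L_W^b(\kappa_{j,2'},1)\cup L_W^{c_{1s}}(\kappa_{j,1s},1)\cup L_W^{c_{2s}}(\kappa_{j,2s},1).$$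
The four pieces of each set lie in different sheets. The only symbol common to $\{1,1',i1,i2\}$ and $\{2,2',1s,2s\}$ is $is$, so by (1)
$$\mathrm{St}^T_i(j)\cap\mathrm{St}^W_s(j)=\{\kappa_{j,is}\},\quad\text{with superscript } c_{is}\text{ on both sides.} \tag{3}$$
For instance $\mathrm{St}^T_1(j)$ uses the sheets $1,1',11,12$ and $\mathrm{St}^W_2(j)$ the sheets $2,2',12,22$; they meet in $\kappa_{j,12}$, with colour $c_{12}=b$.

**Step 2: the vertices.** Below, $J$ always denotes a 3-subset of $\{1,\dots,7\}$. The vertex set of $G$ is $V(\Gamma)\cup T\cup W$, where $T,W$ are independent and $G[V(\Gamma)]=\Gamma$.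

* $T$ consists of vertices $t(i,J;v,k,c)$ for all $i\in\{1,2\}$, all $J$, all $v\in V(\Gamma)$ with $j(v)\in J$, $k\in\{1,2,3\}$, $c\in\{r,b\}$. The neighbourhood in $\Gamma$ is $\bigcup_{j\notin J}\mathrm{St}^T_i(j)\cup L_T^c(v,k)$.
* $W$ contains vertices $w(s,J;v,k,c)$ with the same index ranges, with neighbourhood $\bigcup_{j\notin J}\mathrm{St}^W_s(j)\cup L_W^c(v,k)$ in $\Gamma$.
* $W$ also contains vertices $w(s,J;u,k,v,l,c)$ for all non-adjacent $u\ne v$ with $j(u),j(v)\in J$ and all $k,l$ such that $L_W^c(u,k)$ and $L_W^c(v,l)$ are disjoint with no edges between them, with neighbourhood $\bigcup_{j\notin J}\mathrm{St}^W_s(j)\cup L_W^c(u,k)\cup L_W^c(v,l)$ in $\Gamma$.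

The vertices $v$ (or $u,v$) in the index are the *targets*. So a vertex of $T\cup W$ sees the standard sets in the four blocks outside $J$, and inside $J$ only the sets at its targets. Consequently each $N_\Gamma(t)$ and $N_\Gamma(w)$ is a disjoint union of $L$-sets with no edges between different ones. A sheet contains at most one $L$-set of a given $t$ and at most two of a given $w$.

**Step 3: canonical colours to $\Gamma$.** If $t\in T\cup W$ is attached to $L_Z^c(v,k)$, the edges from $t$ to this set get the colours of the unique valid labelling of the canonically coloured $\Lambda^c$. In particular the edge to the apex $v$ has colour $c$.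

**Step 4: the edges between $T$ and $W$.** For $t\in T$, $w\in W$ let
$$M(t,w)=\{c:\ \text{some } a\in N_\Gamma(t)\cap N_\Gamma(w)\text{ has both } ta,wa \text{ of canonical colour } c\}. \tag{4}$$
If $t,w$ have index sets $J,J'$, then $|J\cup J'|\le6$, so some block $j$ lies outside $J\cup J'$. With $i$ the type of $t$ and $s$ the type of $w$, (3) shows that $\kappa_{j,is}$ is joined to both in colour $c_{is}$. So $c_{is}\in M(t,w)$, and $M(t,w)\ne\emptyset$. We let $tw\in E(G)$ if and only if $|M(t,w)|=1$; if $M(t,w)=\{\bar c\}$, the canonical colour of $tw$ is $c$. This completes the definition of $G$.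

## $G$ is $K_4$-free and good

**Lemma 10.** $G$ is $K_4$-free, and its canonical colouring is good.

*Proof.* **No $K_4$.** A $K_4$ has at most one vertex in each of $T$ and $W$. If it has none in $T\cup W$, it lies in $\Gamma$, which is $K_4$-free by Lemma 8. If it has exactly one, the other three form a triangle in its neighbourhood in $\Gamma$; but this induces disjoint copies of triangle-free graphs $\Lambda^c$ with no edges between them. If it has vertices $t\in T$ and $w\in W$, then two adjacent vertices $a,a'$ of $\Gamma$ lie in $N(t)\cap N(w)$. As there are no edges between different $L$-sets of one vertex, $a,a'$ lie in one $L_T$-set and in one $L_W$-set, contradicting Lemma 9(iii).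

**No monochromatic triangle.** Triangles in $\Gamma$ are not monochromatic by Lemma 8. A triangle with one vertex $t\in T\cup W$ and two vertices $a,a'\in\Gamma$ has $aa'$ inside one $L$-set of $t$, and the labelling used there is valid. The remaining triangles are $t,w,a$ with $t\in T$, $w\in W$, $a\in\Gamma$. If $ta$ and $wa$ both have colour $c'$, then $c'\in M(t,w)$; as $tw$ is an edge, $M(t,w)=\{c'\}$ and $tw$ has colour $\overline{c'}$. $\square$

Clearly $|V(G)|\ge4$. In any sheet, $G[N_\Theta(h)]\cong Y$ contains $P$ as an induced subgraph.

## Every good colouring is canonical at $T\cup W$

**Lemma 11.** Every good colouring $\chi$ of $G$, after possibly swapping colours globally, agrees with the canonical colouring on all edges incident with $T\cup W$.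

*Proof.* **Step 1: each copy of $X$ is canonical or swapped.** For $v\in V(\Gamma)$ and $k\in\{1,2,3\}$, the copy of $\hat X$ in $N_\Theta(h^k(v))$ coming from $Y_k$ is coloured by $\chi$ without monochromatic triangles. By Lemma 6 its copy of $X$ is coloured $c_X$ (put $\varepsilon(v,k)=0$) or by the swap (put $\varepsilon(v,k)=1$). Let a vertex $t\in T\cup W$ be attached to $L_Z^c(v,k)$. By Lemma 2, the colours from $t$ form a valid labelling of this set, and by Lemma 7 this labelling is unique. So these edges have the canonical colours if $\varepsilon(v,k)=0$ and the swapped ones if $\varepsilon(v,k)=1$.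

**Step 2: all $\varepsilon(v,k)$ are equal.** Senders were used only inside copies of $\hat X$; between copies, edges $tw$ do the comparing. Let $v$ be in block $j$, let $j'\ne j$, and choose $J$ with $j\in J$, $j'\notin J$. Let $c=c_{11}$, $t=t(1,J;v,k,c)$ and $w=w(1,J;v,k,c)$. Their common neighbours in $\Gamma$ are, by (3), the vertices $\kappa_{j'',11}$ with $j''\notin J$, and, by (1), the vertex $v$. All are joined to both $t$ and $w$ in canonical colour $c$. So $M(t,w)=\{c\}$, and $tw$ is an edge. If $\varepsilon(v,k)\ne\varepsilon(\kappa_{j',11},1)$, then by Step 1 one of $v,\kappa_{j',11}$ is joined to both $t,w$ in red, and the other to both in blue. Then $tw$ lies in a monochromatic triangle whatever its colour, a contradiction. Hence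
$$\varepsilon(v,k)=\varepsilon(\kappa_{j',11},1)\quad\text{for every } j'\ne j(v).$$
Given $(v,k)$ and $(v',k')$, choose $j'\notin\{j(v),j(v')\}$; then $\varepsilon(v,k)=\varepsilon(\kappa_{j',11},1)=\varepsilon(v',k')$.

**Step 3: the edges $tw$.** After a global swap all $\varepsilon$ are $0$, and all edges between $\Gamma$ and $T\cup W$ have canonical colours. For an edge $tw$ with $M(t,w)=\{\bar c\}$ some common neighbour is joined to both ends in colour $\bar c$, so $\chi(tw)=c$, which is canonical. $\square$

The lemma says nothing about edges inside $\Gamma$ other than those in copies of $X$, and nothing more is needed.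

## Six types of non-edge

**Lemma 12.** Every non-edge of $G$ is blocked in every good colouring of $G$.

*Proof.* Let $\chi$ be a good colouring. Being blocked does not change under swapping, so by Lemma 11 we may assume that the edges incident with $T\cup W$ have canonical colours. Let $c$ be any colour. In each case we find a common neighbour joined in colour $c$ to both ends.

**Case 1: $t,t'\in T$,** with index sets $J,J'$. Take a block $j\notin J\cup J'$, which exists as $|J\cup J'|\le6$. Both vertices are joined to $\kappa_{j,1}$ in $r$ and to $\kappa_{j,1'}$ in $b$.

**Case 2: $w,w'\in W$.** In the same way, both are joined to $\kappa_{j,2}$ in $r$ and to $\kappa_{j,2'}$ in $b$.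

**Case 3: $t\in T$, $w\in W$ non-adjacent.** Then $|M(t,w)|\ne1$ and $M(t,w)\ne\emptyset$, so $M(t,w)=\{r,b\}$. By (4) the pair is blocked.

**Case 4: $u,v\in\Gamma$ non-adjacent.** If they lie in one sheet, choose $k,l$ by Lemma 9(ii); if they lie in different sheets, any $k,l$ will do. Choose $J$ containing $j(u)$ and $j(v)$. The vertex $w(1,J;u,k,v,l,c)$ exists and is joined to its apexes $u$ and $v$ in colour $c$.

**Case 5: $t=t(i,J_0;v_0,k_0,c_0)$ and $v\in\Gamma\setminus N(t)$.** We want $w$ with $wv$ of colour $c$ and $M(t,w)=\{\bar c\}$. By (2) choose $s$ with $c_{is}=\bar c$, and choose $J$ containing $j(v)$ and $j(v_0)$. In the sheet of $v$, $N_\Gamma(t)$ is empty or a single $L_T$-set, not containing $v$. By Lemma 9(i) at most one $k$ is bad, so there is $k\in\{1,2,3\}$ with $L_W^c(v,k)\cap N_\Gamma(t)=\emptyset$. Let $w=w(s,J;v,k,c)$. The common neighbours of $t$ and $w$ in $\Gamma$, by block, are: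

* in each block $j$ outside $J\cup J_0$ (there is at least one): exactly $\kappa_{j,is}$, by (3), with colour $\bar c$ on both sides;
* in $J_0\setminus J$: none, since in blocks of $J_0$ the vertex $t$ has neighbours only in block $j(v_0)$, which is in $J$;
* in $J$: none, since there $w$ has only the neighbours $L_W^c(v,k)$.

So $M(t,w)=\{\bar c\}$, hence $tw$ is an edge of colour $c$. Also $wv$ has colour $c$.

**Case 6: $w\in W$ with type $s$ and index set $J_0$, and $v\in\Gamma\setminus N(w)$.** By (2) choose $i$ with $c_{is}=\bar c$. Choose $J$ containing $j(v)$ and the blocks of the at most two targets of $w$; this is why $|J|=3$. In the sheet of $v$, $N_\Gamma(w)$ is a union of at most two $L_W$-sets, neither containing $v$. By Lemma 9(i) each of them spoils at most one $k$, so of the three values some $k$ has $L_T^c(v,k)\cap N_\Gamma(w)=\emptyset$. This is why there are three copies of $\hat X$ in $Y$. Let $t=t(i,J;v,k,c)$. The common neighbours of $t$ and $w$ in $\Gamma$, by block, are: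

* in each block $j$ outside $J\cup J_0$ (there is at least one): exactly $\kappa_{j,is}$, with colour $\bar c$ on both sides;
* in $J_0\setminus J$: none, since in blocks of $J_0$ the vertex $w$ has neighbours only in the blocks of its targets, which are in $J$;
* in $J$: none, since there $t$ has only the neighbours $L_T^c(v,k)$.

So $M(t,w)=\{\bar c\}$, $tw$ is an edge of colour $c$, and $tv$ has colour $c$. $\square$

*Proof of Theorem 1.* By Lemma 10, $G$ is $K_4$-free and good; by Lemmas 12 and 1 it is saturated; it has at least $4$ vertices and contains $P$ as an induced subgraph. $\square$

Thus the statement that every $\mathcal R_{\min}(K_3,K_3)$-saturated graph on at least $4$ vertices contains a $K_4$ is disproved.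

## Prescribed induced subgraphs, all large orders, and clique numbers

*Proof of Theorem 2.* **Part (a).** A saturated graph is good, and both $K_4$-freeness and goodness pass to subgraphs; this gives necessity. Sufficiency is Theorem 1.

**Part (b).** The purpose is to reach every large order by repeating one vertex. Let $G$ be the graph just built for $P$, let $N_0=|V(G)|$, and fix $t_0\in T$. For $\mu\ge1$ replace $t_0$ by $\mu$ vertices with the same neighbourhood as $t_0$, all placed in $T$ with the same index as $t_0$. Since $M(t,w)$ depends only on the neighbourhoods in $\Gamma$ and the canonical colours, the new graph is what the construction gives if indices in $T$ may be repeated. We check that the proofs carry over.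

* Lemma 10 uses the structure of the neighbourhoods in $\Gamma$, the independence of $T$ and $W$, and the rule for edges $tw$. All of these are unchanged.
* Lemma 11 uses, for Step 2, that every indexed vertex is present at least once; Steps 1 and 3 apply to each vertex and each edge separately.
* In Lemma 12 the only new kind of non-edge is a pair of copies of $t_0$. It falls under Case 1, with $J\cup J'=J$ omitting a block. In the other cases the vertex used for blocking is any vertex with the stated index.

So the new graph is $K_4$-free and saturated. It has $N_0-1+\mu$ vertices and $|E(G)|+(\mu-1)\deg_G(t_0)$ edges, and the copy of $P$ in $\Gamma$ remains induced. As $\mu\ge1$ is arbitrary, all orders $n\ge N:=N_0$ occur. With $d=|E(G)|+\deg_G(t_0)$ and $\mu-1\le n$, the number of edges is at most $|E(G)|+n\deg_G(t_0)\le dn$.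

**Part (c).** A saturated graph is good, so it contains no $K_6$. Let $G$ be saturated on at least $4$ vertices and suppose it is triangle-free. Then it is not complete, so it has a non-edge $e$. In $G+e$ colour $e$ blue and all edges of $G$ red. There is no red triangle, since $G$ is triangle-free, and no blue triangle, since there is one blue edge. So $G+e$ is good, a contradiction. Hence the clique number is $3$, $4$ or $5$. The value $3$ is attained by Theorem 1 with $P=K_3$. The values $4$ and $5$ are attained by $K_4$ and $K_5$, which are good and have no non-edges. $\square$
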